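# Level sets of stationary Gaussian paths with infinite second spectral moment

## 1. The guess: infinite mean count, hence infinitely many visits

Take a random continuous function on $[0,1]$ that is so rough that each level is visited, on average, infinitely often. The first guess is that almost every level in the range is then visited infinitely often, with probability one. Let us make this precise, and then test it.

**Setting.** Let $T=[0,1]$, and let $X=(X_t)_{t\in\mathbb R}$ be a real, mean-zero, stationary Gaussian process with continuous sample paths and covariance $r(t)=\mathbb E X_sX_{s+t}$, where $r(0)>0$. "Gaussian" means that all finite linear combinations of the $X_t$ are Gaussian variables; "stationary" means that the law of $(X_{t+a})_t$ does not depend on $a$. We use constantly that jointly Gaussian families which are uncorrelated are independent. For $x\in\mathbb R$ put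
$$M_x=\{t\in T: X_t=x\},\qquad \operatorname{Im}X=\{X_t:t\in T\},$$
and let $\lambda$ be Lebesgue measure.

Path continuity gives $X_h\to X_0$ almost surely as $h\to0$. These are Gaussian variables, so $\mathbb E(X_h-X_0)^2=2(r(0)-r(h))\to0$. Hence $r$ is continuous, and by Bochner's theorem $r(t)=\int\cos(t\ell)\,F(d\ell)$ with a finite symmetric measure $F$, the spectral measure.

**Second spectral moment.** We set
$$-r''(0)=\lim_{t\to0}\frac{2(r(0)-r(t))}{t^2}=\int \ell^2\,F(d\ell)\in[0,\infty]. \tag{1}$$
The limit exists and equals the integral: $2(1-\cos t\ell)/t^2$ is at most $\ell^2$ and tends to $\ell^2$ as $t\to0$, so the upper bound is immediate and the lower bound is Fatou's lemma. Note that the quotient in (1) is the variance of $(X_t-X_0)/t$. For $r(t)=\cos t$ the value is $1$; for $r(t)=e^{-|t|}$ it is $\infty$.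

**Rice's formula (recalled).** For every $x\in\mathbb R$ and every Borel set $B\subset T$ with $\lambda(B)>0$,
$$\mathbb E\,\#(M_x\cap B)=\frac{\lambda(B)}{\pi}\left(\frac{-r''(0)}{r(0)}\right)^{1/2}e^{-x^2/2r(0)}\le\infty, \tag{2}$$
and the right side is $+\infty$ when $-r''(0)=\infty$.

The question, which "Special Invited Paper" (doi:10.1214/aop/1176994824) states as open, is this. Suppose $-r''(0)=\infty$. Is it true that, almost surely, $M_x$ is infinite for $\lambda$-almost every $x\in\operatorname{Im}X$? Formula (2) makes "yes" the natural guess, since the mean count is infinite on every set $B$ of positive measure, however small. Of course an infinite mean does not by itself make a variable infinite, so the guess needs testing.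

**Counting is measurable.** We shall apply Fubini's theorem to counts, so we check once that this is allowed. Let $f$ be continuous on $[a,b]$. Cut $[a,b]$ into $2^n$ equal disjoint half-open intervals $D_{n,k}$ (the last one closed), and let $N_n(x)=\sum_k 1\{x\in f(D_{n,k})\}$. Refining the partition can only increase $N_n(x)$, and distinct points of $\{f=x\}$ eventually lie in different cells, so $N_n(x)\uparrow\#\{f=x\}$. Moreover
$$\{x\in f([c,c'))\}=\bigcup_{m}\Big\{\min_{[c,c'-1/m]}f\le x\le\max_{[c,c'-1/m]}f\Big\},$$
the union being over $m$ with $c'-1/m\ge c$. For a continuous random function $f$ these minima and maxima are random variables. Thus $\#\{f=x\}$ is jointly measurable in the level $x$ and the random outcome.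

## 2. Cosines, trigonometric polynomials, and the Ornstein–Uhlenbeck process

**One frequency.** Let $\xi,\eta$ be independent $N(0,1)$ and $X_t=\xi\cos t+\eta\sin t=R\cos(t-\varphi)$. Here $r(t)=\cos t$, $-r''(0)=1$, the phase $\varphi$ is uniform modulo $2\pi$ and independent of $R$, and $P(R>|x|)=e^{-x^2/2}$. When $R>|x|$ the equation $\cos(t-\varphi)=x/R$ has two solutions modulo $2\pi$, each uniformly distributed, so the mean number of solutions in $[0,1]$ is $e^{-x^2/2}\cdot 2\cdot\frac1{2\pi}=\frac1\pi e^{-x^2/2}$. This agrees with (2). Level sets are finite, as is the second spectral moment.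

**Finitely many frequencies.** A finite sum $\sum_{n\le N}a_n(\xi_n\cos\omega_nt+\eta_n\sin\omega_nt)$ with some $a_n\omega_n\neq0$ and independent $N(0,1)$ coefficients is almost surely a nonconstant real-analytic function, so all its level sets in $[0,1]$ are finite; and $-r''(0)=\sum a_n^2\omega_n^2<\infty$. In general, whenever $-r''(0)<\infty$, formula (2) gives $\#M_x<\infty$ almost surely for each $x$, and by Fubini almost surely for a.e. $x$.

**Ornstein–Uhlenbeck.** Let $r(t)=e^{-|t|}$, so that $-r''(0)=\infty$. Fix $x$ and let $T_x$ be the first hitting time of $x$ by $(X_t)_{t\ge0}$. By the strong Markov property, on $\{T_x<1\}$ the process after $T_x$ is distributed as $e^{-t}(x+B_{e^{2t}-1})$, with $B$ a Brownian motion from $0$. With $v=e^{2t}-1$ it equals $x$ exactly when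
$$B_v=x\big(\sqrt{1+v}-1\big).$$
The right side is at most $|x|v/2$ in absolute value. By the law of the iterated logarithm, $B_v\ge\sqrt v$ for arbitrarily small $v>0$ and also $B_v\le-\sqrt v$ for arbitrarily small $v>0$. Since $|x|v/2<\sqrt v$ for small $v>0$, the difference of the two sides changes sign infinitely often near $v=0$, and equality holds for infinitely many $v$ near $0$. If $x\in\operatorname{Im}X$ then $T_x\le1$, and $P(T_x=1)\le P(X_1=x)=0$. So for each $x$, almost surely, either $x\notin\operatorname{Im}X$ or $M_x$ is infinite. By Fubini, almost surely $M_x$ is infinite for a.e. $x\in\operatorname{Im}X$.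

The guess passes these tests. It is nevertheless false, and the failure can be complete.

**Theorem 1.** Let $\xi_n,\eta_n$ $(n\ge1)$ be i.i.d. $N(0,1)$ and
$$X_t=\sum_{n\ge1}a_n\big(\xi_n\cos2^nt+\eta_n\sin2^nt\big),\qquad a_n=n^{-1/2}2^{-n}. \tag{3}$$
Then $X$ is a real, mean-zero, stationary Gaussian process with continuous paths, $r(0)>0$ and $-r''(0)=\infty$. Almost surely, $\operatorname{Im}X$ is a nondegenerate interval and $M_x$ is finite for $\lambda$-a.e. $x$.

So the conclusion asked for fails on essentially all of $\operatorname{Im}X$. There is no conflict with Rice's formula: $\mathbb E\#M_x=\infty$ for every $x$, while for a.e. $x$ (by Theorem 1 and Fubini) $\#M_x<\infty$ almost surely.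

## 3. Typical times lie on infinite levels, typical levels need not be infinite

Before the counterexample, let us see how far a direct attack on the guess goes. When $-r''(0)=\infty$, the difference quotient $(X_{t+h}-X_t)/h$ has variance tending to $\infty$. One expects the path, seen from a fixed time $t$, to oscillate so that it returns to $X_t$ again and again. This is correct.

**Occupation measure.** Put $\mu(A)=\lambda\{t\in[0,1]:X_t\in A\}$, and similarly for a deterministic continuous $f$ in place of $X$. For $f(t)=ct$ with $c>0$, $\mu$ has density $1/c$ on $[0,c]$. For $f$ constant, $\mu$ is a point mass.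

**Proposition 2.** Suppose $-r''(0)=\infty$. Almost surely, for $\lambda$-a.e. $t\in[0,1]$, $t$ is an accumulation point of $M_{X_t}$. Hence $M_x$ is infinite for $\mu$-a.e. $x$. In particular, if $\mu$ has a.s. an absolutely continuous part with density positive a.e. on $\operatorname{Im}X$, then a.s. $M_x$ is infinite for a.e. $x\in\operatorname{Im}X$.

*Proof.* **Step 1: reduction to one event at time 0.** Let
$$\Lambda=\Big\{\limsup_{h\downarrow0}\frac{X_h-X_0}{h}=+\infty\Big\}.$$
By continuity $h$ may be restricted to rationals, so $\Lambda$ is an event. Suppose $P(\Lambda)=1$. Since $-X$ has the law of $X$, the corresponding $\liminf$ is a.s. $-\infty$. So $X-X_0$ takes both signs in every interval $(0,\delta)$ and by continuity vanishes there: $0$ is an accumulation point of $\{X=X_0\}$, from the right. By stationarity, for each fixed $t\in[0,1)$, a.s. the limsup and liminf of $(X_{t+h}-X_t)/h$ as $h\downarrow0$ are $\pm\infty$, and $t$ is an accumulation point of $M_{X_t}$. This limsup–liminf condition is jointly measurable in $t$ and the outcome, so Fubini gives it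 a.s. for a.e. $t$. It remains to prove $P(\Lambda)=1$.

**Step 2: $P(\Lambda)\ge\frac12$, because the variance blows up.** Fix $K$. The variable $(X_h-X_0)/h$ is centered Gaussian with variance $2(r(0)-r(h))/h^2\to\infty$, so $P((X_h-X_0)/h>K)\to\frac12$ as $h\downarrow0$. For events $A_k$ one has $P(\limsup A_k)\ge\limsup P(A_k)$; with $h=1/k$ this gives $P(\limsup_{h\downarrow0}(X_h-X_0)/h\ge K)\ge\frac12$. These events decrease to $\Lambda$ as $K\uparrow\infty$ along the integers, so $P(\Lambda)\ge\frac12$.

**Step 3: $P(\Lambda)\in\{0,1\}$, because $\Lambda$ does not see smooth components.** Let $H$ be the closed linear span of $\{X_t:t\in\mathbb R\}$ in $L^2(P)$. We look for an orthonormal basis of $H$ whose coordinate functions are smooth. For $\psi\in C_c^\infty$ the variable $\int X_s\psi(s)\,ds$ lies in $H$. If $\psi_\delta$ are mollifiers, $\int X_s\psi_\delta(s-q)\,ds\to X_q$ in $L^2$ as $\delta\to0$, by the $L^2$-continuity of $X$; and $\{X_q:q\in\mathbb Q\}$ spans a dense subspace of $H$ for the same reason. So the countable family with $q\in\mathbb Q$ and $\delta=1/k$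 spans a dense subspace. Gram–Schmidt gives an orthonormal basis $(\zeta_k)$ of $H$ with $\zeta_k=\int X_s\psi_k(s)\,ds$, $\psi_k\in C_c^\infty$. Then
$$e_k(t)=\mathbb E[X_t\zeta_k]=\int r(t-s)\psi_k(s)\,ds=\int r(v)\psi_k(t-v)\,dv$$
is $C^\infty$ in $t$. Put $X^{(m)}=X-\sum_{k\le m}\zeta_ke_k$. For $k\le m$, $\mathbb E[X^{(m)}_t\zeta_k]=e_k(t)-e_k(t)=0$, so the process $X^{(m)}$ is independent of $(\zeta_1,\dots,\zeta_m)$. Replacing $X$ by $X^{(m)}$ changes $(X_h-X_0)/h$ by $-\sum_{k\le m}\zeta_k(e_k(h)-e_k(0))/h$, which has a finite limit as $h\downarrow0$. Hence $\Lambda$ is also the corresponding event for $X^{(m)}$, and so is independent of $\sigma(\zeta_1,\dots,\zeta_m)$. This holds for each $m$, and the union over $m$ of these $\sigma$-fields is closed under finite intersections, so $\Lambda$ is independent of $\sigma(\zeta_1,\zeta_2,\dots)$. Since $X_t=\sum_k e_k(t)\zeta_k$ in $L^2$, each $X_t$ is, up to null sets, measurable for that $\sigma$-field, and so is $\Lambda$. Therefore $\Lambda$ is independent of itself: $P(\Lambda)=P(\Lambda)^2$. With Step 2, $P(\Lambda)=1$.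

**Step 4: from times to levels.** A.s., $\mu\{x:\#M_x<\infty\}=\lambda\{t:\#M_{X_t}<\infty\}=0$, which is the second claim. If $\mu$ has an absolutely continuous part with density positive a.e. on $\operatorname{Im}X$, then the $\mu$-null set $\{x\in\operatorname{Im}X:\#M_x<\infty\}$ has density integral $0$, so it is Lebesgue null. $\square$

Proposition 2 reaches $\mu$-almost every level, and the question asks about $\lambda$-almost every level. This is exactly where the attack stops: nothing so far prevents $\mu$ from being singular. The Cantor function shows how badly the two notions can differ. Almost every $t\in[0,1]$ lies inside a plateau, so it is an accumulation point of its level set. But the function is nondecreasing, so its level sets are intervals, and only countably many of them are nondegenerate. All other levels in $[0,1]$ are taken exactly once.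

## 4. Between two close visits: second differences against the occupation measure

The obstruction suggests the construction. Suppose $f$ visits level $x$ at two times at distance $h$ and stays within $o(h)$ of $x$ in between. Then a window of width $o(h)$ around $x$ receives occupation time at least $h$, so $\mu$ has infinite density at $x$ along such windows. That can happen only on a $\lambda$-null set of levels, by the following theorem.

**Differentiation theorem (recalled; Rudin, *Real and Complex Analysis*, Thm 7.14).** If $\mu$ is a finite Borel measure on $\mathbb R$, then $\lim_{\kappa\downarrow0}\mu([x-\kappa,x+\kappa])/2\kappa$ exists and is finite for $\lambda$-a.e. $x$. For instance, when $\mu=\delta_0$ the limit is $0$ for $x\ne0$ and the quotient tends to $\infty$ only at $x=0$.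

When is the excursion between visits $o(h)$? For $f\in C^1$ this is Rolle's theorem: $f'$ vanishes somewhere between the visits, so $|f'|$ is small throughout by uniform continuity. We need a class of functions for which the excursion is still $o(h)$ although derivatives need not exist. Second differences define one. For continuous $f:[0,1]\to\mathbb R$ let
$$\omega(h)=\sup\Big\{\frac{|f(s+u)+f(s-u)-2f(s)|}{u}:\ 0<u\le h,\ s\pm u\in[0,1]\Big\}.$$
For $f(t)=t^2$ the quotient is $2u$ and $\omega(h)=2h$ for $h\le\frac12$. For $f(t)=|t-\frac12|$, taking $s=\frac12$ shows that $\omega(h)\ge2$ for all $h>0$: a corner is already excluded by $\omega(h)\to0$.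

**Lemma 3.** Let $f:[0,1]\to\mathbb R$ be continuous with $\omega(h)\to0$ as $h\downarrow0$. Then $\{t\in[0,1]:f(t)=x\}$ is finite for $\lambda$-a.e. $x$.

*Proof.* **Step 1: the excursion between two visits is $o(h)$.** Suppose $f(t)=f(t+h)=x$ with $h>0$ and $[t,t+h]\subset[0,1]$. We claim
$$|f-x|\le\omega(h)h\quad\text{on }[t,t+h]. \tag{4}$$
Let $m=\max_{[t,t+h]}|f-x|$, attained at $s$. If $m=0$ there is nothing to prove. If $m>0$, then $s$ is interior; let $u\le h/2$ be its distance to the nearest endpoint. One of $s\pm u$ is that endpoint, where $f-x=0$; the other lies in $[t,t+h]$, where $|f-x|\le m$. Since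
$$2(f(s)-x)=(f(s+u)-x)+(f(s-u)-x)-\big(f(s+u)+f(s-u)-2f(s)\big),$$
we get $2m\le m+\omega(h)u$, that is, $m\le\omega(h)u\le\omega(h)h/2$.

**Step 2: an infinite level has infinite occupation density.** Suppose $\{f=x\}$ is infinite. It has an accumulation point in $[0,1]$, so there are pairs $t,t+h$ as in Step 1 with $h$ arbitrarily small. Put $\kappa=h(\omega(h)+h)>0$; the extra $h$ only ensures $\kappa>0$. By (4), $|f-x|\le\kappa$ on an interval of length $h$, so $\mu([x-\kappa,x+\kappa])\ge h$ and
$$\frac{\mu([x-\kappa,x+\kappa])}{2\kappa}\ge\frac{1}{2(\omega(h)+h)}\longrightarrow\infty$$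
as $h\to0$ along these pairs, and then $\kappa\to0$ too. By the differentiation theorem such $x$ form a Lebesgue null set. $\square$

## 5. A lacunary series: divergent first differences, small second differences

We now need a process with $-r''(0)=\infty$ whose paths satisfy $\omega(h)\to0$. Try $\sum a_n(\xi_n\cos2^nt+\eta_n\sin2^nt)$ and put $c_n=2^na_n$. By (1), $-r''(0)=\sum c_n^2$. At scale $u=2^{-N}$ the second difference, divided by $u$, will turn out to be at most a weighted sum of the numbers $c_n|(\xi_n,\eta_n)|$, with weights that decay geometrically in $|n-N|$. So first differences feel the whole sum $\sum c_n^2$, while second differences feel only the terms near $n=N$. We want $\sum c_n^2=\infty$ and $c_n|(\xi_n,\eta_n)|\to0$. The maximal size of $|(\xi_n,\eta_n)|$ is of order $\sqrt{\log n}$, so $c_n=n^{-1/2}$ serves. That is the choice (3).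

*Proof of Theorem 1.* **Step 1: the series defines a continuous stationary Gaussian process.** Let $R_n=(\xi_n^2+\eta_n^2)^{1/2}$, so $P(R_n>c)=e^{-c^2/2}$ for $c\ge0$. Thus $P(R_n>2\sqrt{\log n})=n^{-2}$, and by Borel–Cantelli a.s. $R_n\le2\sqrt{\log n}$ for all large $n$. Hence a.s. $\sum a_nR_n<\infty$. As the $n$th term of (3) is at most $a_nR_n$ in absolute value, the series converges uniformly on $\mathbb R$ and $X$ is continuous. (On the exceptional null event set $X\equiv0$.) Since $\sum a_n^2<\infty$, the series also converges in $L^2$ for each $t$, so $X$ is centered Gaussian as an $L^2$-limit of Gaussian sums. Its covariance is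
$$\mathbb E X_sX_{s+t}=\sum_na_n^2\big(\cos2^ns\cos2^n(s+t)+\sin2^ns\sin2^n(s+t)\big)=\sum_na_n^2\cos2^nt,$$
which depends on $t$ only, so $X$ is stationary, and $r(0)=\sum_n 4^{-n}/n>0$.

**Step 2: $-r''(0)=\infty$.** By Fatou's lemma for sums,
$$\liminf_{t\to0}\frac{2(r(0)-r(t))}{t^2}=\liminf_{t\to0}\sum_na_n^2\,\frac{2(1-\cos2^nt)}{t^2}\ge\sum_na_n^24^n=\sum_n\frac1n=\infty.$$

**Step 3: the range is not a point.** We have $\operatorname{Var}(X_1-X_0)=2\sum_na_n^2(1-\cos2^n)>0$, already from $n=1$ because $\cos2<1$. So a.s. $X_1\neq X_0$, and $\operatorname{Im}X$, the continuous image of an interval, is a nondegenerate interval.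

**Step 4: second differences are $o(u)$, uniformly in position.** Write $\xi_n\cos2^nt+\eta_n\sin2^nt=R_n\cos(2^nt-\varphi_n)$. The identity
$$\cos(\alpha+\beta)+\cos(\alpha-\beta)-2\cos\alpha=-2(1-\cos\beta)\cos\alpha$$
gives, for all $t$ and all $u>0$, using $1-\cos\beta\le\min(2,\beta^2/2)$,
$$|X_{t+u}+X_{t-u}-2X_t|\le\sum_n2a_nR_n(1-\cos2^nu)\le\sum_na_nR_n\min(4,4^nu^2).$$
Let $b_n=2^na_nR_n=n^{-1/2}R_n$. By Step 1, a.s. $b_n\le2\sqrt{(\log n)/n}$ for large $n$, so $b_n\to0$. Substituting $a_nR_n=2^{-n}b_n$,
$$\frac{|X_{t+u}+X_{t-u}-2X_t|}{u}\le\sum_nb_nw_n(u),\qquad w_n(u)=\min\big(4(2^nu)^{-1},\,2^nu\big). \tag{5}$$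
For fixed $u$, the indices with $2^nu\le1$ contribute at most $1+\frac12+\frac14+\dots=2$ to $\sum_nw_n(u)$, and those with $2^nu>1$ at most $4(1+\frac12+\dots)=8$. So $\sum_nw_n(u)\le10$ for all $u>0$. Also $w_n(u)\le2^nu\to0$ as $u\to0$ for fixed $n$. For any $N$,
$$\sum_nb_nw_n(u)\le\sum_{n\le N}b_nw_n(u)+10\sup_{n>N}b_n .$$
Let $u\to0$, then $N\to\infty$: the sum tends to $0$. The bound (5) does not depend on $t$, so a.s. $\omega(h)\to0$ for the path on $[0,1]$.

**Step 5: conclusion.** By Lemma 3, a.s. $M_x$ is finite for $\lambda$-a.e. $x$. $\square$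

## 6. A covariance condition, and every fixed level

Theorem 1 leaves two natural demands: a condition on the covariance alone, and a statement for each fixed level in place of almost every level. Let
$$d(u)^2=\mathbb E(X_u+X_{-u}-2X_0)^2=6r(0)-8r(u)+2r(2u)=4\int(1-\cos u\ell)^2F(d\ell). \tag{6}$$
The middle form is the expanded square; the last follows from $4(1-\cos v)^2=6-8\cos v+2\cos2v$. For $r(t)=\cos t$ we get $d(u)=2(1-\cos u)\sim u^2$. For $r(t)=e^{-|t|}$, $d(u)^2=6-8e^{-u}+2e^{-2u}\sim4u$, so $d(u)$ is far larger than $u$.

**Theorem 4.** Let $X$ be as in Section 1 (continuous, stationary, $r(0)>0$) and assume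
$$d(u)=o\!\left(u/\sqrt{\log\log(1/u)}\right)\qquad(u\downarrow0). \tag{7}$$
(a) Almost surely, $M_x$ is finite for $\lambda$-a.e. $x$.
(b) For every $x\in\mathbb R$, $P(\#M_x<\infty)=1$.
(c) If in addition $-r''(0)=\infty$, then $\mathbb E\#M_x=\infty$ for every $x$ (Rice), while (a) and (b) hold, and the occupation measure $\mu$ is a.s. purely singular.

Two things must be added to Section 4.

First, (7) controls each second difference separately, and Lemma 3 needs all positions at once. There are about $2^n$ positions at scale $u=2^{-n}$. The union bound $2^n\cdot2e^{-\varepsilon^2/2\eta^2}$, for standard deviations at most $\eta2^{-n}$ and threshold $\varepsilon2^{-n}$, is summable for $\varepsilon=2\eta\sqrt n$, so this route would ask for $\eta_n\sqrt n\to0$. That is a $\sqrt{\log(1/u)}$ where (7) has $\sqrt{\log\log(1/u)}$. The remedy is to allow exceptional intervals. Levels visited in such an interval are simply thrown away, and this costs only the length of the image of the interval. If these lengths sum to a finite number, Borel–Cantelli on the level axis removes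 almost no level.

Second, Fubini gives finiteness only for a.e. level, and (b) fixes $x$. The remedy is to make the level random. Near a time $s$ write $X=\xi\rho+Y$ with $\xi=X_s$, $\rho(t)=r(t-s)/r(0)$ and $Y$ independent of $\xi$. Then $X_t=x$ means $(x-Y_t)/\rho(t)=\xi$: the quotient on the left meets an independent level that has a density. So we need the level-set lemma for quotients $f/\rho$.

**Notation.** For $I=[a,b]$ and continuous $g$, let $\ell_{g,I}$ be the affine function equal to $g$ at $a$ and $b$, and $\operatorname{dev}_I(g)=\max_I|g-\ell_{g,I}|$. For $g(t)=t^2$ on $[0,1]$ the chord is $t$ and $\operatorname{dev}_I(g)=\frac14$. The map $g\mapsto\ell_{g,I}$ is linear and fixes constants, so $\operatorname{dev}_I$ is subadditive, $\operatorname{dev}_I(cg)=|c|\operatorname{dev}_I(g)$, and $\operatorname{dev}_I(c-g)=\operatorname{dev}_I(g)$ for constants $c$.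

For a closed dyadic interval $J$ of length $2^{-p}$, $p\ge0$, and $n>p$, let $\mathcal I_n(J)$ be the set of intervals $[k2^{-n},(k+2)2^{-n}]\subset J$, $k\in\mathbb Z$. For $J=[0,1]$ and $n=2$ these are $[0,\frac12],[\frac14,\frac34],[\frac12,1]$. They overlap for a purpose: any two points of $J$ at distance at most $2^{-n}$ lie in a common $I\in\mathcal I_n(J)$. Indeed, if the left point is in $[k2^{-n},(k+1)2^{-n}]\subset J$, take this $k$ when $[k2^{-n},(k+2)2^{-n}]\subset J$; otherwise this cell is the last one of $J$, both points lie in it, and $k-1$ works because $n>p$.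

## 7. Finite level sets when exceptional intervals are summable

**Lemma 5.** Let $f,\rho:J\to\mathbb R$ be continuous with $\rho\ge\frac12$, and let $\varepsilon_n>0$, $\varepsilon_n\to0$, satisfy

(i) $\displaystyle\sum_{n>p}\ \sum_{I\in\mathcal I_n(J)}\operatorname{dev}_I(f)\,1\{\operatorname{dev}_I(f)>\varepsilon_n2^{-n}\}<\infty$;

(ii) $\displaystyle\max_{I\in\mathcal I_n(J)}2^n\operatorname{dev}_I(\rho)=o(\varepsilon_n)$.

Then $g=f/\rho$ has finite level sets $\{t\in J:g(t)=y\}$ for $\lambda$-a.e. $y$.

*Proof.* Let $\nu$ be the occupation measure of $g$ on $J$, $\nu(A)=\lambda\{t\in J:g(t)\in A\}$. Fix $A>0$, and let $|y|\le A$ be a level with $\{g=y\}$ infinite.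

**Step 1: two close visits keep $g$ near $y$ on a whole dyadic interval.** The set $\{g=y\}$ has an accumulation point, which belongs to it by continuity. Pairing this point with points of the set tending to it, we find infinitely many $n>p$ for which there are $t,t'\in\{g=y\}$ with $2^{-n-1}<|t-t'|\le2^{-n}$. For such $n$ choose $I\in\mathcal I_n(J)$ containing both. Let
$$q=f-y\rho=\rho\,(g-y),\qquad \Delta=\operatorname{dev}_I(f)+A\operatorname{dev}_I(\rho)\ge\operatorname{dev}_I(q).$$
Since $q(t)=q(t')=0$, we have $|\ell_{q,I}(t)|\le\Delta$ and $|\ell_{q,I}(t')|\le\Delta$, so the slope of the chord is at most $2\Delta/|t-t'|\le4\cdot2^n\Delta$ in absolute value. As $|I|=2\cdot2^{-n}$, for $s\in I$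
$$|q(s)|\le|q(s)-\ell_{q,I}(s)|+|\ell_{q,I}(s)-\ell_{q,I}(t)|+|\ell_{q,I}(t)|\le\Delta+8\Delta+\Delta=10\Delta.$$
Dividing by $\rho\ge\frac12$,
$$|g-y|\le20\Delta\quad\text{on }I. \tag{8}$$
By (ii) there is $n_A$, not depending on $y$, with $A\operatorname{dev}_I(\rho)\le\varepsilon_n2^{-n}$ for all $n\ge n_A$ and all $I\in\mathcal I_n(J)$. Consider only $n\ge n_A$.

**Step 2: good intervals give a large occupation density.** Suppose $\operatorname{dev}_I(f)\le\varepsilon_n2^{-n}$. Then $\Delta\le2\varepsilon_n2^{-n}$. With $\kappa=40\varepsilon_n2^{-n}$, (8) gives $\nu([y-\kappa,y+\kappa])\ge|I|=2\cdot2^{-n}$, so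
$$\frac{\nu([y-\kappa,y+\kappa])}{2\kappa}\ge\frac{1}{40\,\varepsilon_n}.$$

**Step 3: bad intervals put $y$ in a small set.** Suppose $\operatorname{dev}_I(f)>\varepsilon_n2^{-n}$. Then $A\operatorname{dev}_I(\rho)\le\operatorname{dev}_I(f)$, so $\Delta\le2\operatorname{dev}_I(f)$, and by (8) the interval $g(I)$ contains $y$ and has length at most $80\operatorname{dev}_I(f)$. So $y\in B_n$, where $B_n$ is the union of $g(I)$ over all $I\in\mathcal I_n(J)$ with $\operatorname{dev}_I(f)>\varepsilon_n2^{-n}$ and $\lambda(g(I))\le80\operatorname{dev}_I(f)$. This set does not depend on $y$.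

**Step 4: both cases are null.** By (i), $\sum_n\lambda(B_n)<\infty$, so a.e. $y$ lies in only finitely many $B_n$. If such a $y$ has $\{g=y\}$ infinite, then infinitely many $n$ fall under Step 2. Since $\varepsilon_n\to0$, also $\kappa\to0$, and the upper symmetric derivative of $\nu$ at $y$ is $\infty$. By the differentiation theorem this happens only on a null set. Let $A\to\infty$ along the integers. $\square$

## 8. The Gaussian estimate

**Lemma 6.** Assume (7). Put $\eta_n=\sup_{0<u\le2^{-n}}d(u)/u$ and $\varepsilon_n=4\eta_n\sqrt{\log n}+1/n$ for $n\ge3$; for $n=1,2$ let $\varepsilon_n$ be arbitrary positive numbers. Then $\varepsilon_n\to0$ and $\eta_n=o(\varepsilon_n)$. Almost surely (i) of Lemma 5 holds for $f=X$ and every closed dyadic $J\subset[0,1]$. If $\rho(t)=r(t-s)/r(0)$ for some $s\in\mathbb R$, then (ii) holds.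

*Proof.* **Step 1: the sequences.** Each $\eta_n$ is finite, because $d(u)/u\to0$ as $u\to0$ and $d(u)\le4\sqrt{r(0)}$ by Minkowski's inequality. For $u\le2^{-n}$ we have $\log\log(1/u)\ge\log(n\log2)=\log n+\log\log 2\sim\log n$. So (7) gives $\eta_n\sqrt{\log n}\to0$, hence $\varepsilon_n\to0$. And $\eta_n/\varepsilon_n\le1/(4\sqrt{\log n})\to0$.

**Step 2: deviation from the chord is a sum of second differences.** Let $I\in\mathcal I_n([0,1])$ and $g$ continuous. Let $P_j$ be the piecewise affine interpolant of $g$ on the division of $I$ into $2^j$ equal intervals, each of half-length $2^{-n-j}$. Then $P_0=\ell_{g,I}$ and $P_j\to g$ uniformly. On each of the $2^j$ intervals, $P_{j+1}-P_j$ is a tent function that vanishes at the ends and has value $g(\text{mid})-\frac12(g(\text{left})+g(\text{right}))$ at the midpoint. Telescoping,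
$$\operatorname{dev}_I(g)\le\tfrac12\sum_{j\ge0}\ \max_{2^j\text{ intervals}}|g(\text{left})+g(\text{right})-2g(\text{mid})|. \tag{9}$$

**Step 3: the function $\rho$ satisfies (ii).** We have $r(\tau+u)+r(\tau-u)-2r(\tau)=\mathbb E[X_0(X_{\tau+u}+X_{\tau-u}-2X_\tau)]$, at most $r(0)^{1/2}d(u)$ in absolute value by Cauchy–Schwarz and stationarity. So second differences of $\rho$ with step $u$ are at most $r(0)^{-1/2}d(u)$. For $u=2^{-n-j}$, $d(u)\le\eta_n2^{-n-j}$, and (9) gives
$$2^n\operatorname{dev}_I(\rho)\le\tfrac12\sum_{j\ge0}2^{-j}\eta_nr(0)^{-1/2}=\eta_nr(0)^{-1/2}=o(\varepsilon_n).$$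
Since $\mathcal I_n(J)\subset\mathcal I_n([0,1])$ for closed dyadic $J\subset[0,1]$ and $n>p$, this is (ii).

**Step 4: a tail bound for $Z_I=2^n\operatorname{dev}_I(X)$.** At level $j$ the second differences of $X$ are centered Gaussian with standard deviation at most $\eta_n2^{-n-j}$. If $\eta_n=0$, then they all vanish a.s. and $\operatorname{dev}_I(X)=0$ a.s.; the estimates below are then trivial, so let $\eta_n>0$. Let $G_j$ be the maximum over the $2^j$ intervals of the absolute second differences divided by $\eta_n2^{-n-j}$. By (9), $Z_I\le\frac{\eta_n}{2}\sum_j2^{-j}G_j$. Since $\frac12\sum_{j\ge0}2^{-j}(1+j)=\frac12(2+2)=2$, the event $Z_I>2y\eta_n$ forces $G_j>(1+j)y$ for some $j$. For $y\ge2$ we have $(1+j)^2y^2/2\ge y^2/2+jy^2\ge y^2/2+4j$, so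
$$P(Z_I>2y\eta_n)\le\sum_j2^j\cdot2e^{-(1+j)^2y^2/2}\le2e^{-y^2/2}\sum_j(2e^{-4})^j\le3e^{-y^2/2}.$$
In other words, $P(Z_I>z)\le3e^{-z^2/8\eta_n^2}$ for $z\ge4\eta_n$.

**Step 5: the truncated mean.** Let $\varepsilon\ge4\eta_n$, $\varepsilon>0$. Using $\int_\varepsilon^\infty e^{-z^2/8\eta_n^2}dz\le\frac1\varepsilon\int_\varepsilon^\infty ze^{-z^2/8\eta_n^2}dz=\frac{4\eta_n^2}{\varepsilon}e^{-\varepsilon^2/8\eta_n^2}$,
$$\mathbb E[Z_I;Z_I>\varepsilon]=\varepsilon P(Z_I>\varepsilon)+\int_\varepsilon^\infty P(Z_I>z)\,dz\le\Big(3\varepsilon+\frac{12\eta_n^2}{\varepsilon}\Big)e^{-\varepsilon^2/8\eta_n^2}\le4\varepsilon e^{-\varepsilon^2/8\eta_n^2},$$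
the last step because $\eta_n^2\le\varepsilon^2/16$.

**Step 6: summation.** For $n\ge3$ we have $\sqrt{\log n}\ge1$, hence $\varepsilon_n\ge4\eta_n$, and $\varepsilon_n^2/8\eta_n^2\ge2\log n$. There are at most $2^n$ intervals in $\mathcal I_n([0,1])$, so
$$\mathbb E\sum_{I\in\mathcal I_n([0,1])}\operatorname{dev}_I(X)1\{\operatorname{dev}_I(X)>\varepsilon_n2^{-n}\}\le2^n\cdot2^{-n}\cdot4\varepsilon_nn^{-2},$$
which is summable in $n$. The finitely many terms with $n<3$ are finite. So (i) holds a.s. for $J=[0,1]$, and then for every closed dyadic $J\subset[0,1]$, whose sum consists of part of the same nonnegative terms. $\square$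

Step 6 shows where $\log\log$ comes from. There are $2^n$ intervals, but each contributes a length of order at most $2^{-n}$, so the two factors cancel. What remains is to make a single-interval probability summable in $n$, and for this $\sqrt{\log n}$ standard deviations suffice.

## 9. Proof of Theorem 4: an independent random level

**Part (a).** Apply Lemma 5 with $J=[0,1]$, $f=X$ and $\rho\equiv1$. Then $\operatorname{dev}_I(\rho)=0$, so (ii) is trivial, and (i) holds a.s. by Lemma 6.

**Part (b), Step 1: localize and split off one Gaussian variable.** Fix $x$. By continuity of $r$ choose $p\ge0$ with $r(\tau)\ge r(0)/2$ for $|\tau|\le2^{-p}$. As $[0,1]$ is the union of $2^p$ intervals $J=[s,s+2^{-p}]$ with $s\in2^{-p}\mathbb Z$, it suffices to treat one of them. Put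
$$\rho(t)=\frac{r(t-s)}{r(0)}\ge\tfrac12\ \text{ on }J,\qquad \xi=X_s,\qquad Y=X-\xi\rho.$$
Then $\mathbb E[Y_t\xi]=r(t-s)-r(0)\rho(t)=0$ and everything is jointly Gaussian, so the process $Y$ is independent of $\xi$.

**Part (b), Step 2: a.e. level of the quotient is finite.** Lemma 6 shows that a.s. Lemma 5 applies to $f=x-X$ and $\rho$ on $J$, because $\operatorname{dev}_I(x-X)=\operatorname{dev}_I(X)$. So a.s. $(x-X)/\rho$ has finite level sets on $J$ for a.e. level. Let
$$h=\frac{x-Y}{\rho}=\frac{x-X}{\rho}+\xi .$$
For each outcome this is a shift of the previous function by a number that does not depend on $t$, and a shift maps null sets of levels to null sets. Hence a.s. $\#\{t\in J:h(t)=y\}<\infty$ for a.e. $y$. By Fubini, for a.e. $y$,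
$$P\big(\#\{t\in J:h(t)=y\}<\infty\big)=1. \tag{10}$$

**Part (b), Step 3: insert the random level.** For $t\in J$, $X_t=x$ means $x-Y_t=\xi\rho(t)$, that is, $h(t)=\xi$. Here $h$ is a function of $Y$, so it is independent of $\xi$, and $\xi$ has a Lebesgue density $\varphi$, since $r(0)>0$. By (10),
$$P(\#(M_x\cap J)<\infty)=\int P\big(\#\{t\in J:h(t)=y\}<\infty\big)\varphi(y)\,dy=1.$$

**Part (c).** Rice's formula (2) gives $\mathbb E\#M_x=\infty$ for every $x$. Let $E=\{x:\#M_x=\infty\}$, a Borel set. By (a), $\lambda(E)=0$ a.s. By Proposition 2, $\mu(E)=1$ a.s. So $\mu$ is carried by a Lebesgue null set: $\mu\perp\lambda$ a.s. $\square$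

Part (c) closes the circle with Section 3: the singular occupation measure that blocked the direct attack does occur.

## 10. Processes on both sides

**The process of Theorem 1 satisfies (7).** By (6), with $F$ putting mass $a_n^2/2$ at each of $\pm2^n$, and $(1-\cos v)^2\le\min(4,v^4/4)$,
$$d(u)^2\le4\sum_nn^{-1}4^{-n}\min\big(4,\,2^{4n}u^4/4\big).$$
Let $2^{-N-1}<u\le2^{-N}$, $N\ge1$. The terms with $n>N$ contribute at most $16\sum_{n>N}4^{-n}/n=O(4^{-N}/N)$. Those with $n\le N$ contribute at most $u^4\sum_{n\le N}4^n/n$. In this sum the part $n\le N/2$ is at most $\frac43\,2^N$, the part $N/2<n\le N$ is at most $\frac2N\cdot\frac43\,4^N$, and together they are $O(4^N/N)$. As $4^{-N}$ and $u^2$ are comparable and $N$ and $\log(1/u)$ are comparable, $d(u)^2=O(u^2/\log(1/u))$. This implies (7), so for this process $P(\#M_x<\infty)=1$ for every $x$.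

**An absolutely continuous spectrum.** Take spectral density $|\ell|^{-3}(\log\log|\ell|)^{-2}$ on $|\ell|\ge16$. Then, with $v=\log\ell$,
$$-r''(0)=2\int_{16}^\infty\frac{d\ell}{\ell(\log\log\ell)^2}=2\int_{\log16}^\infty\frac{dv}{(\log v)^2}=\infty.$$
Since $\min(4,h^2\ell^2)\le2|h\ell|$, $\mathbb E(X_h-X_0)^2=2\int(1-\cos h\ell)F(d\ell)\le\int\min(4,h^2\ell^2)F(d\ell)\le2|h|\int|\ell|F(d\ell)=O(|h|)$. So $\mathbb E(X_h-X_0)^4=O(h^2)$, and paths can be taken continuous by Kolmogorov's criterion. By (6), $d(u)^2\le4\int\min(4,u^4\ell^4/4)F(d\ell)$. Put $L=1/u$. The part $|\ell|>L$ gives at most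
$$32\int_L^\infty\frac{d\ell}{\ell^3(\log\log\ell)^2}\le\frac{16u^2}{(\log\log L)^2}.$$
The part $|\ell|\le L$ gives at most $2u^4\int_{16}^L\ell(\log\log\ell)^{-2}d\ell$. Split this integral at $\sqrt L$. Since $\log\log16>1$, the lower piece is at most $L/2$; the upper piece is at most $\frac{L^2}{2}(\log\log\sqrt L)^{-2}$, where $\log\log\sqrt L=\log\log L-\log2$. So the integral is $O(L^2(\log\log L)^{-2})$. Altogether $d(u)^2=O(u^2(\log\log(1/u))^{-2})$, so (7) holds, and all of Theorem 4 applies.

**The opposite behavior.** The Ornstein–Uhlenbeck process of Section 2 also has $-r''(0)=\infty$, and a.s. $M_x$ is infinite for a.e. $x\in\operatorname{Im}X$. There $d(u)\sim2\sqrt u$, far outside (7). So $-r''(0)=\infty$ alone decides nothing. We do not claim that (7) is the optimal condition for part (a) of Theorem 4.
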